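\title{Straightening continuous maps in the Bohr topology}

\begin{abstract}
Let $n\ge 2$, and let $V$ be the direct sum of countably many copies of the cyclic group of order $n$, with generators $e_x$ $(x\in\omega)$. We prove that every map $\Phi$ from $V$ to an abelian group $H$ that is continuous for the Bohr topologies and sends $0$ to $0$ agrees with a homomorphism $V\to H[n]$ on all sums of $n$, and of $2n$, distinct generators with indices in a suitable infinite set $S\subseteq\omega$. For prime $n$ this proves the conjectured strong straightening theorem. The proof passes, by Ramsey's theorem, to a limit group on which the order automorphisms of $\mathbb{Q}$ act, transfers the continuity of $\Phi$ to that group by a Fourier argument, and then counts colorings against Haar measure.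
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{T}=\mathbb{R}/\mathbb{Z}$ be the circle group, written additively, and let $\|z\|$ be the distance from $z\in\mathbb{T}$ to $0$. A \emph{character} of an abelian group $G$ is a homomorphism $G\to\mathbb{T}$. The \emph{Bohr topology} of $G$ is the coarsest topology that makes all characters continuous, and $G^{\#}$ denotes $G$ with this topology. The sets
\[
\{g\in G:\ \|\chi_1(g)\|<\delta,\dots,\|\chi_r(g)\|<\delta\},
\]
with characters $\chi_1,\dots,\chi_r$ and $\delta>0$, form a base of neighborhoods of $0$, and their translates form a base at the other points.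

The Bohr topology is produced by the algebra alone, and every homomorphism $\varphi\colon G\to H$ is continuous from $G^{\#}$ to $H^{\#}$, because $\chi\circ\varphi$ is a character of $G$ whenever $\chi$ is a character of $H$. It is natural to ask for a converse: how much of the algebra must an arbitrary continuous map $G^{\#}\to H^{\#}$ respect?

We fix an integer $n\ge2$ and test this question on
\[
V=\bigoplus_{\omega}\mathbb{Z}(n),
\]
the direct sum of countably many copies of the cyclic group $\mathbb{Z}(n)$ of order $n$, with canonical generators $e_x$ indexed by $x\in\omega=\{0,1,2,\dots\}$. For a finite set $a\subset\omega$ put $e_a=\sum_{x\in a}e_x$. For a subset $P$ of a linear order, $[P]^r$ is the set of $r$-element subsets of $P$, and such a subset is always listed increasingly, $a=\{a_1<\dots<a_r\}$. Since $nV=0$, a homomorphism $V\to H$ takes its values in $H[n]=\{h\in H: nh=0\}$. The following conjecture, posed in \cite{cross}, asks whether a trace of this property survives for continuous maps.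

\medskip
\noindent\textbf{Conjecture} (strong straightening theorem). \emph{For every prime $p$, every abelian group $H$ and every continuous map $\Phi\colon(\bigoplus_{\omega}\mathbb{Z}(p))^{\#}\to H^{\#}$ with $\Phi(0)=0$, there is an infinite set $S\subseteq\omega$ such that $\Phi(e_a)\in H[p]$ for all $a\in[S]^p$.}
\medskip

We prove the conjecture in a stronger form, in which the prime $p$ is replaced by any integer $n\ge2$ and $\Phi$ is identified with a homomorphism.

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $V=\bigoplus_{\omega}\mathbb{Z}(n)$, let $H$ be an abelian group, and let $\Phi\colon V^{\#}\to H^{\#}$ be continuous with $\Phi(0)=0$. Then there are an infinite set $S\subseteq\omega$ and a homomorphism $\varphi\colon V\to H[n]$ such that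
\[
\Phi(e_a)=\varphi(e_a)\qquad\text{for all } a\in[S]^n\cup[S]^{2n}.
\]
In particular $\Phi(e_a)\in H[n]$ for all $a\in[S]^n$, and for $n=p$ prime the conjecture holds.
\end{theorem}

One consequence shows what the theorem measures. If $H[n]=0$, for instance if $H$ is torsion-free, there is no continuous injective map $V^{\#}\to H^{\#}$: after subtracting the constant $\Phi(0)$, the theorem gives $\Phi(e_a)=0=\Phi(0)$ for $a\in[S]^n$.

The simplest continuous maps that are not homomorphisms explain the shape of the statement.

\begin{example}\label{ex:shape}
A character $\eta$ of $V$ takes values in the finite group $\frac1n\mathbb{Z}/\mathbb{Z}$, so its kernel is open and closed in $V^{\#}$. Hence the map $\Phi_\eta\colon V\to\mathbb{Z}$ that is $0$ on $\ker\eta$ and $1$ elsewhere is locally constant, thus continuous, and $\Phi_\eta(0)=0$. Here $H[n]=0$.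
\begin{enumerate}
\item[(a)] \emph{One must pass to a subset.} If $\eta(e_x)=\frac1n$ for even $x$ and $\eta(e_x)=0$ for odd $x$, then $\Phi_\eta(e_a)=1$ whenever $a$ contains exactly one even number. So $S$ cannot be taken cofinite.
\item[(b)] \emph{The size of $a$ must be divisible by $n$.} If $\eta(e_x)=\frac1n$ for all $x$, then $\Phi_\eta(e_a)=1$ for every $a$ with $n\nmid|a|$.
\item[(c)] \emph{The normalization $\Phi(0)=0$ is needed,} as the constant map $1\colon V\to\mathbb{Z}$ shows.
\item[(d)] \emph{One cannot take $\varphi=0$ in general,} as the identity map of $V$ shows.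
\end{enumerate}
\end{example}

Section~\ref{sec:prelim} reduces the theorem to sets of size $2n$ and translates continuity at $0$ into a statement about finite colorings of $\omega$: for each character $\chi$ of $H$ there is a coloring such that $\chi(\Phi(e_a))$ is small whenever every color occurs on $a$ a number of times divisible by $n$. A set of $M$ points has only exponentially many colorings with a bounded number of colors, whereas a function of $a$ that is not additive in the points of $a$ imposes about $M^2$ independent conditions on $\chi$, each of which a random character violates with probability at least $\frac12$. This is the reason to expect a positive answer, and Section~\ref{sec:examples} carries the count out by hand for $n=2$. Sections~\ref{sec:limit} and~\ref{sec:transfer} build a group in which the count can be made in general, Sections~\ref{sec:second} and~\ref{sec:relations} make it, and Section~\ref{sec:hom} returns to $H$.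

\section{Characters, colorings, and the reduction to sets of size $2n$}\label{sec:prelim}

\subsection{Standard facts}
We write $\mathrm{e}(z)=\exp(2\pi\mathrm{i}z)$ for $z\in\mathbb{T}$, and we use the following textbook facts.

\begin{enumerate}
\item[(F1)] \emph{Extension of characters.} Since $\mathbb{T}$ is divisible, every character of a subgroup $B$ of an abelian group $G$ extends to $G$. If $E\in G\setminus B$, the cyclic subgroup of $G/B$ generated by $E+B$ has a character that is nonzero at $E+B$; extending it to $G/B$ gives a character of $G$ that vanishes on $B$ and not at $E$. With $B=0$, characters separate points, so $G^{\#}$ is a Hausdorff topological group. Also, the Bohr topology of $B$ is the topology induced from $G^{\#}$.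
\item[(F2)] \emph{Dual groups and Haar measure.} For a countable abelian group $G$, the group $\widehat G$ of all characters is a closed subgroup of $\mathbb{T}^G$, hence a compact metrizable abelian group. Such a group carries a unique translation-invariant Borel probability measure, its Haar measure, and a continuous surjective homomorphism of such groups carries Haar measure to Haar measure. For $h\in G\setminus\{0\}$ the function $\chi\mapsto\mathrm{e}(\chi(h))$ has integral $0$ over $\widehat G$, since translation by a $\chi_0$ with $\chi_0(h)\ne0$ multiplies the integral by $\mathrm{e}(\chi_0(h))\ne1$. Hence the functions $\chi\mapsto\mathrm{e}(\chi(h))$, $h\in G$, are orthonormal.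
\item[(F3)] The closed subgroups of $\mathbb{T}$ are $\mathbb{T}$ and the groups $\frac1l\mathbb{Z}/\mathbb{Z}$, $l\ge1$.
\item[(F4)] \emph{Fourier series.} For $\beta\in L^2(\mathbb{T}^d)$ and $k\in\mathbb{Z}^d$ put $\hat\beta(k)=\int\beta(w)\,\mathrm{e}(-k\cdot w)\,dw$. Then $\sum_k|\hat\beta(k)|^2=\int|\beta|^2$ (Parseval), the convolution $\beta*\beta$ is continuous, and its Fourier coefficients are $\hat\beta(k)^2$. A continuous function $\Lambda$ with $\sum_k|\hat\Lambda(k)|<\infty$ equals $\sum_k\hat\Lambda(k)\,\mathrm{e}(k\cdot w)$ at every point $w$, with uniform convergence.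
\item[(F5)] \emph{Ramsey's theorem.} If $T$ is infinite and $[T]^r$ is divided into two classes, there is an infinite $T'\subseteq T$ with $[T']^r$ inside one class.
\end{enumerate}

\subsection{Accumulation at $0$}
The sizes excluded by Example~\ref{ex:shape}(b) are excluded because the corresponding points stay away from $0$. The remaining sizes accumulate at $0$.

\begin{lemma}\label{lem:closure}
Let $P\subseteq\omega$ be infinite and let $\eta_1,\dots,\eta_l$ be characters of $V$. There is an infinite $P'\subseteq P$ such that $\eta_j(e_a)=0$ for all $j$ and all finite $a\subset P'$ with $n\mid|a|$. Consequently, if $r\geq 1$ and $n\mid r$, then $0$ lies in the closure of $\{e_a:a\in[P]^r\}$ in $V^{\#}$.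
\end{lemma}

\begin{proof}
The vector $(\eta_j(e_x))_{j\le l}$ lies in the finite set $(\frac1n\mathbb{Z}/\mathbb{Z})^l$, so it is constant on an infinite $P'\subseteq P$. For nonempty finite $a\subset P'$ with $n\mid|a|$ we get $\eta_j(e_a)=|a|\,\eta_j(e_{a_1})=0$. Every neighborhood of $0$ contains the common kernel of finitely many characters, and this gives the second statement.
\end{proof}

The lemma settles the case of a finite group $H$. Then $H^{\#}$ is discrete, so $\Phi^{-1}(0)$ contains the common kernel of some $\eta_1,\dots,\eta_l$, and Theorem~\ref{thm:main} holds with $S=P'$ and $\varphi=0$. For infinite $H$, each character of $H$ and each degree of approximation produce their own set $P'$, and Example~\ref{ex:shape}(d) shows that in general no infinite set serves them all.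

The main work concerns sets of size $2n$ and uses continuity only at the point $0$.

\begin{proposition}\label{prop:2n}
Let $\Phi\colon V^{\#}\to H^{\#}$ be a map with $\Phi(0)=0$ that is continuous at $0$. Then there are an infinite set $S\subseteq\omega$ and a homomorphism $\varphi\colon V\to H[n]$ such that $\Phi(e_a)=\varphi(e_a)$ for all $a\in[S]^{2n}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:2n}]
Take $S$ and $\varphi$ from the proposition. The map $\Phi-\varphi\colon V^{\#}\to H^{\#}$ is continuous and $H^{\#}$ is Hausdorff, so $Z=\{v:\Phi(v)=\varphi(v)\}$ is closed. Let $a\in[S]^n$ and $P=\{x\in S:x>\max a\}$. By Lemma~\ref{lem:closure} with $r=n$, and since translation by $e_a$ is a homeomorphism of $V^{\#}$, the point $e_a$ lies in the closure of $\{e_a+e_b:b\in[P]^n\}$. Each $e_a+e_b$ equals $e_{a\cup b}$ with $a\cup b\in[S]^{2n}$, so it lies in $Z$. Hence $e_a\in Z$.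
\end{proof}

This is the only place where continuity away from $0$ is used, and Example~\ref{ex:pairs} shows that it cannot be avoided.

\subsection{Balanced sets}
A \emph{coloring} of a set $P$ is a map $\kappa$ from $P$ to a finite set of colors. A finite set $a\subseteq P$ is \emph{$\kappa$-balanced} if the number of points of $a$ of each color is divisible by $n$. A monochromatic set is balanced when $n$ divides its size. If $\kappa$ refines $\kappa'$, meaning that points with the same $\kappa$-color have the same $\kappa'$-color, then every $\kappa$-balanced set is $\kappa'$-balanced, because each $\kappa'$-class is a union of $\kappa$-classes.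

\begin{lemma}\label{lem:coloring}
Let $\Phi$ be as in Proposition~\ref{prop:2n}, let $\chi$ be a character of $H$, and let $\varepsilon>0$. There is a coloring $\kappa$ of $\omega$ such that $\|\chi(\Phi(e_a))\|\le\varepsilon$ for every $\kappa$-balanced finite set $a\subset\omega$.
\end{lemma}

\begin{proof}
By continuity at $0$ there are characters $\eta_1,\dots,\eta_l$ of $V$ such that $\|\chi(\Phi(v))\|\le\varepsilon$ for all $v$ in their common kernel. Give $x$ the color $(\eta_j(e_x))_{j\le l}\in(\frac1n\mathbb{Z}/\mathbb{Z})^l$. The points of one color $c$ in a balanced set $a$ contribute to $\eta_j(e_a)$ a multiple of $n$ times $c_j$, which is $0$. So $e_a$ lies in the common kernel.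
\end{proof}

\begin{remark}\label{rem:converse}
Nothing is lost in this translation. Given a coloring $\kappa$ of $\omega$, define for each color $c$ a character $\eta_c$ by $\eta_c(e_x)=\frac1n$ if $\kappa(x)=c$ and $\eta_c(e_x)=0$ otherwise. Then $e_a$ lies in the neighborhood $\bigcap_c\ker\eta_c$ of $0$ exactly when $a$ is $\kappa$-balanced.
\end{remark}

\section{Three examples with $n=2$}\label{sec:examples}

In this section $n=2$, so a set is balanced when every color occurs on it an even number of times. The first example shows why we do not study sets of size $n$ directly. The other two contain the two halves of the proof in the smallest case.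

\begin{example}[Pairs carry too little information]\label{ex:pairs}
Define $\Phi\colon V\to\mathbb{Z}$ by $\Phi(e_x+e_y)=y-x$ for $x<y$ and $\Phi(v)=0$ for all other $v$. This map is continuous at $0$. Indeed, given characters $\chi_1,\dots,\chi_l$ of $\mathbb{Z}$ and $\delta>0$, partition $\mathbb{T}^l$ into finitely many sets on which each coordinate varies by less than $\delta$, and color $x\in\omega$ by the set containing $(\chi_j(x))_j$. A balanced pair $\{x,y\}$ is monochromatic, so $\|\chi_j(y-x)\|<\delta$ for all $j$. By Remark~\ref{rem:converse}, $\|\chi_j(\Phi(v))\|<\delta$ on a neighborhood of $0$. Yet $\Phi(e_a)\notin\mathbb{Z}[2]=0$ for every pair $a$. So continuity at $0$ does not control sets of size $n$.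
\end{example}

On sets of size $2n$ there are balanced sets with two colors, and they exclude alternating signs.

\begin{example}[Additive functions of quadruples]\label{ex:linear}
Let $C$ be an abelian group, let $H=\bigoplus_\omega C$ with inclusions $\iota_x\colon C\to H$, and let $c_1,\dots,c_4\in C$. Suppose that $\Phi$ is as in Proposition~\ref{prop:2n} and
\[
\Phi(e_a)=\iota_{a_1}(c_1)+\iota_{a_2}(c_2)+\iota_{a_3}(c_3)+\iota_{a_4}(c_4)\qquad(a\in[\omega]^4).
\]
We claim that $c_1=c_2=c_3=c_4\in C[2]$, so that $\Phi(e_a)=\varphi(e_a)$ with $\varphi(e_x)=\iota_x(c_1)$.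

Let $\theta$ be a character of $C$, and let $\chi$ be the character of $H$ with $\chi\circ\iota_x=\theta$ for even $x$ and $\chi\circ\iota_x=0$ for odd $x$. Take $\kappa$ from Lemma~\ref{lem:coloring} with $\varepsilon=\frac15$. There are infinite monochromatic sets $P_0$ of even numbers and $P_1$ of odd numbers. Let $i\ne j$ in $\{1,2,3,4\}$. As $P_0$ and $P_1$ are unbounded, there is $a\in[\omega]^4$ with $a_i,a_j\in P_0$ and the other two points in $P_1$. This $a$ is balanced, and $\chi(\Phi(e_a))=\theta(c_i+c_j)$. So the subgroup $\{\theta(c_i+c_j):\theta \text{ a character of } C\}$ of $\mathbb{T}$ lies in the arc $\|z\|\le\frac15$. It is trivial, because $\|2z\|=2\|z\|$ on that arc. By (F1), $c_i+c_j=0$ for all $i\ne j$. Subtracting $c_i+c_l=0$ and $c_j+c_l=0$, with $l\notin\{i,j\}$, gives $c_i=c_j$, and then $2c_1=0$.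
\end{example}

The argument needs two colors that interlace in every possible order. It remains to see why $\Phi(e_a)$ should be additive in the points of $a$ at all.

\begin{example}[A function of pairs of points]\label{ex:quadratic}
Let $H$ be free abelian on generators $z_{xy}$, $x<y$ in $\omega$. We claim that no $\Phi$ as in Proposition~\ref{prop:2n} satisfies
\[
\Phi(e_a)=z_{a_1a_3}-z_{a_1a_4}-z_{a_2a_3}+z_{a_2a_4}\qquad(a\in[\omega]^4).
\]
Here $\widehat H=\mathbb{T}^{[\omega]^2}$, and under Haar measure the values $\chi(z_{xy})$ are independent and uniformly distributed. Let $X_K$ be the set of $\chi$ that admit a coloring as in Lemma~\ref{lem:coloring} with $\varepsilon=\frac1{12}$ and $K$ colors. We show that each $X_K$ is null, which contradicts $\widehat H=\bigcup_KX_K$.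

Let $\ell\ge2$ and let $P$ be a set of $2K\ell$ points. Fix a coloring $\kappa$ of $P$ with $K$ colors. Some color occurs at $2\ell$ points $x_0<\dots<x_{\ell-1}<y_0<\dots<y_{\ell-1}$. For $1\le u,v\le\ell-1$ the monochromatic set $\{x_0,x_u,y_0,y_v\}$ is mapped to
\[
E_{uv}=z_{x_0y_0}-z_{x_0y_v}-z_{x_uy_0}+z_{x_uy_v}.
\]
The generator $z_{x_uy_v}$ occurs in $E_{uv}$ only. Conditionally on the values of $\chi$ at all $z_{x_0y_v}$ and $z_{x_uy_0}$, the values $\chi(E_{uv})$ are therefore independent and uniform, and all of them have norm at most $\frac1{12}$ with probability $6^{-(\ell-1)^2}$. Summing over the colorings of $P$, we cover $X_K$ by a set of measure at most $K^{2K\ell}\,6^{-(\ell-1)^2}$, which tends to $0$ as $\ell\to\infty$.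
\end{example}

The general proof first runs the count of Example~\ref{ex:quadratic} to obtain additivity and then the interlacing argument of Example~\ref{ex:linear}. Both examples had two features for free. The values $\Phi(e_a)$ satisfied the same relations on all configurations of the same order type, and the independence of the elements used was visible. In general we must create the first feature and deduce a substitute for the second.

\section{The limit group}\label{sec:limit}

For the rest of the paper $\Phi$ is as in Proposition~\ref{prop:2n}. By (F1) we may replace $H$ by the subgroup generated by the countable set $\Phi(V)$, so we assume that \emph{$H$ is countable}. Let $X=\widehat H$ with Haar measure $\mu$, and put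
\[
m=2n,\qquad \varepsilon=\frac1{12(8m+4)},\qquad f(a)=\Phi(e_a)\quad(a\in[\omega]^m).
\]
The value of $\varepsilon$ is dictated by the estimate in Proposition~\ref{prop:relations}.

\subsection{A bound on the number of colors}
Counting colorings requires a bound on the number of colors. Such a bound holds on a set of positive measure.

\begin{lemma}\label{lem:uniform}
There are an integer $N$ and a closed set $U\subseteq X$ with $\mu(U)>0$ such that every $\chi\in U$ admits a coloring $\kappa\colon\omega\to\{1,\dots,N\}$ with $\|\chi(f(a))\|\le\varepsilon$ for all $\kappa$-balanced $a\in[\omega]^m$.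
\end{lemma}

\begin{proof}
Let $X_l$ be the set of $\chi$ that admit such a coloring with colors in $\{1,\dots,l\}$. It is closed. Indeed, let $\chi_j\to\chi$ with $\chi_j\in X_l$ and colorings $\kappa_j$. After passing to a subsequence, $\kappa_j\to\kappa$ in the compact metrizable space $\{1,\dots,l\}^\omega$. If $a$ is $\kappa$-balanced, then $\kappa_j$ agrees with $\kappa$ on $a$ for large $j$, so $\|\chi(f(a))\|=\lim_j\|\chi_j(f(a))\|\le\varepsilon$. By Lemma~\ref{lem:coloring}, $X=\bigcup_lX_l$, so some $U=X_N$ has positive measure.
\end{proof}

\subsection{Stable combinations}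
For $r\ge m$ let $\mathcal{P}_r=[\{1,\dots,r\}]^m$. If $b=\{b_1<\dots<b_r\}$ is a subset of a linear order and $s\subseteq\{1,\dots,r\}$, put $b_s=\{b_i:i\in s\}$. A vector $k\in\mathbb{Z}^{\mathcal{P}_r}$ describes an integer combination of values of $f$ that can be evaluated on any $b\in[\omega]^r$:
\[
f_k(b)=\sum_{s\in\mathcal{P}_r}k_s\,f(b_s).
\]
For $S\subseteq\omega$, a \emph{tail} of $S$ is a set $S_{\ge q}=\{x\in S:x\ge q\}$.

\begin{lemma}\label{lem:ramsey}
There is an infinite $S\subseteq\omega$ such that for all $r\ge m$, $k\in\mathbb{Z}^{\mathcal{P}_r}$ and $h\in H$ there is $q$ such that either $f_k(b)=h$ for all $b\in[S_{\ge q}]^r$, or $f_k(b)\ne h$ for all $b\in[S_{\ge q}]^r$.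
\end{lemma}

\begin{proof}
Since $H$ is countable, the triples can be listed as $(r_j,k_j,h_j)$, $j\in\omega$. By (F5) there are infinite sets $T_0\supseteq T_1\supseteq\cdots$ such that the equation $f_{k_j}(b)=h_j$ holds for all or for no $b\in[T_j]^{r_j}$. Choose $x_0<x_1<\cdots$ with $x_j\in T_j$ and let $S=\{x_j:j\in\omega\}$. Then $S_{\ge x_j}\subseteq T_j$.
\end{proof}

Fix such a set $S$. Call $k\in\mathbb{Z}^{\mathcal{P}_r}$ \emph{stable with value $h$} if $f_k(b)=h$ for all $r$-element subsets $b$ of some tail of $S$. If $k$ is not stable, the second alternative of Lemma~\ref{lem:ramsey} holds for every $h$, and therefore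
\begin{equation}\label{eq:escape}
\text{for every finite } E\subseteq H \text{ there is } q \text{ with } f_k(b)\notin E \text{ for all } b\in[S_{\ge q}]^r.
\end{equation}

The set $S$ is not yet homogeneous enough. To replace the independence in Example~\ref{ex:quadratic}, we have to exclude, on one finite configuration, linear relations with all possible integer coefficients. The tail in Lemma~\ref{lem:ramsey} depends on the coefficients, so no finite subset of $S$ need be far enough out for all of them. We therefore pass to the limit and build a group in which the relations are, by definition, the stable ones. We index it by $\mathbb{Q}$ rather than $\omega$ because in a dense order without endpoints a point can be moved slightly while the others stay fixed.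

\subsection{Definition of the limit group}
Let $\mathcal{F}$ be the free abelian group with basis $\{\langle s\rangle:s\in[\mathbb{Q}]^m\}$. For $t\in[\mathbb{Q}]^r$ and $k\in\mathbb{Z}^{\mathcal{P}_r}$ put $k[t]=\sum_sk_s\langle t_s\rangle$. An element of $\mathcal{F}$ has the form $k[t]$, with a unique $k$, whenever $|t|\ge m$ and $t$ contains all sets in its support. Let $R$ be the set of all $k[t]$ with $k$ stable. An order automorphism $\sigma$ of $\mathbb{Q}$ acts on $\mathcal{F}$ by $\langle s\rangle\mapsto\langle\sigma s\rangle$.

\begin{lemma}\label{lem:R}
If $k[t]\in R$, then $k$ is stable. The set $R$ is a subgroup of $\mathcal{F}$, invariant under all order automorphisms of $\mathbb{Q}$.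
\end{lemma}

\begin{proof}
Suppose first that $k[t]=k'[t']$ with $t\subseteq t'$, $|t|=r$, $|t'|=r'$. Let $j\subseteq\{1,\dots,r'\}$ be the set of positions of $t$ in $t'$, so that $t=t'_j$. Then $k'$ is the vector $k$ placed on the positions in $j$, and so $f_{k'}(b')=f_k(b'_j)$ for all $b'\in[\omega]^{r'}$. If $k$ is stable with value $h$, so is $k'$, because $b'_j$ lies in every tail that contains $b'$. If $k'$ is stable with value $h$, then every tail of $S$ contains a set $b=b'_j$ with $f_k(b)=h$; the second alternative of Lemma~\ref{lem:ramsey} fails for $(r,k,h)$, so $k$ is stable with value $h$. Two arbitrary representations $k[t]=k''[t'']$ are compared with the representation over $t\cup t''$. This proves the first statement.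

Two elements of $R$ can be written as $k[t]$ and $k'[t]$ with the same $t$, and $k,k'$ are stable, with values $h,h'$ say. Then $k-k'$ is stable with value $h-h'$. Also $0\in R$, so $R$ is a subgroup. Finally, $\sigma$ maps $k[t]$ to $k[\sigma t]$.
\end{proof}

The \emph{limit group} is the countable group $A=\mathcal{F}/R$. Let $g(s)\in A$ be the class of $\langle s\rangle$, and let $Y=\widehat A$ with Haar measure $\lambda$. By Lemma~\ref{lem:R}, for $t\in[\mathbb{Q}]^r$ and $k\in\mathbb{Z}^{\mathcal{P}_r}$,
\begin{equation}\label{eq:dictionary}
\sum_sk_s\,g(t_s)=0 \text{ in } A\quad\Longleftrightarrow\quad f_k \text{ is constant on } [S_{\ge q}]^r \text{ for some } q.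
\end{equation}
For instance, if $\Phi$ is the identity map of $V$, then $f_k(b)=\sum_i\big(\sum_{s\ni i}k_s\big)e_{b_i}$. Comparing two disjoint sets $b$ shows that $k$ is stable only if all these coefficients are divisible by $n$, and $A$ is the subgroup of $\bigoplus_{\mathbb{Q}}\mathbb{Z}(n)$ generated by the sums of $m$ distinct generators.

Every order automorphism $\sigma$ of $\mathbb{Q}$ induces an automorphism $\sigma_*$ of $A$ with $\sigma_*g(s)=g(\sigma s)$. Every increasing bijection between finite subsets of $\mathbb{Q}$ extends to an order automorphism: interpolate linearly between consecutive points and translate outside. In particular, if $T\subset\mathbb{Q}$ is finite, $x\in T$, and $\tilde x>x$ is such that $(x,\tilde x]$ contains no point of $T$, there is an order automorphism that sends $x$ to $\tilde x$ and fixes the other points of $T$. We call this \emph{moving $x$ to $\tilde x$}. Applying it to a relation among the $g(s)$, $s\in[T]^m$, and subtracting cancels every term that does not involve $x$.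

\section{Transfer of colorings to the limit group}\label{sec:transfer}

The group $A$ is homogeneous, but it comes with no homomorphism to or from $H$, so we do not yet know that its characters admit colorings. We show that on each finite $t\subset\mathbb{Q}$ a character $\psi$ of $A$ is approximated by a difference $\chi-\chi'$ with $\chi,\chi'\in U$, evaluated on a set $b$ far out in $S$. The existence of $\chi,\chi'$ is detected by the positivity of an integral, expanded in a Fourier series indexed by the vectors $k$. The unstable terms vanish in the limit by \eqref{eq:escape}. The stable terms survive, and we need them to be nonnegative. This explains two choices. The subgroup $R$ contains all stable combinations, not only those with value $0$, so that $\psi$ contributes no phase to any surviving term. And we use differences of characters, so that Fourier coefficients of $U$ enter through their squared moduli. The price is $N^2$ colors and the bound $2\varepsilon$.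

\begin{lemma}[Transfer]\label{lem:transfer}
Let $K=N^2$. For every $\psi\in Y$ there is a coloring $\kappa\colon\mathbb{Q}\to\{1,\dots,K\}$ such that $\|\psi(g(s))\|\le2\varepsilon$ for all $\kappa$-balanced $s\in[\mathbb{Q}]^m$.
\end{lemma}

\begin{proof}
\emph{Reduction to finite sets.} For $t\in[\mathbb{Q}]^r$ with $r\ge m$ and $0<\delta<\frac12$, let $\mathcal{C}(t,\delta)$ be the set of $\kappa\in\{1,\dots,K\}^{\mathbb{Q}}$ such that $\|\psi(g(s))\|\le2\varepsilon+\delta$ for all $\kappa$-balanced $s\in[t]^m$. This set is closed, since membership depends only on $\kappa|_t$, and it shrinks when $t$ grows or $\delta$ decreases. If all $\mathcal{C}(t,\delta)$ are nonempty, they have the finite intersection property, and by compactness a coloring in their intersection exists and proves the lemma. So we fix $t$ and $\delta$ and look for a suitable coloring of $t$.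

\emph{A test function.} Let $d=\binom rm$, index the coordinates of $\mathbb{T}^d$ and $\mathbb{Z}^d$ by $\mathcal{P}_r$, and put $z=(\psi(g(t_s)))_s\in\mathbb{T}^d$. Let $\beta$ be the indicator function of the cube $\{w:\|w_s\|\le\frac\delta2\text{ for all }s\}$, and let $\Lambda=\beta*\beta$. Then $\Lambda\ge0$ is continuous, and $\Lambda(w)>0$ forces $w$ to be a sum of two points of the cube, so that $\|w_s\|\le\delta$ for all $s$. As $\beta$ is real and even, $\hat\beta$ is real. By (F4), $\hat\Lambda=\hat\beta^2\ge0$, $\sum_k\hat\Lambda(k)<\infty$, $\hat\Lambda(0)=\delta^{2d}>0$, and $\Lambda$ is the uniform sum of its Fourier series.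

\emph{The integral.} For $h\in H$ put $\hat u(h)=\int_U\mathrm{e}(\chi(h))\,d\mu(\chi)$. Then $|\hat u(h)|\le1$ and $\hat u(0)=\mu(U)$. By (F2) and Bessel's inequality, $\sum_h|\hat u(h)|^2\le\mu(U)\le1$, so $\{h:|\hat u(h)|^2\ge\rho\}$ is finite for each $\rho>0$. For $b\in[S]^r$ let
\[
I(b)=\int_U\!\int_U\Lambda\Big(\big((\chi-\chi')(f(b_s))\big)_s-z\Big)\,d\mu(\chi)\,d\mu(\chi').
\]
If $w$ denotes the argument of $\Lambda$, then $k\cdot w=\chi(f_k(b))-\chi'(f_k(b))-k\cdot z$. Integrating the Fourier series term by term gives
\[
I(b)=\sum_{k\in\mathbb{Z}^d}\hat\Lambda(k)\,\mathrm{e}(-k\cdot z)\,|\hat u(f_k(b))|^2 .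
\]

\emph{The limit.} Let $b$ run through a sequence in $[S]^r$ with $\min b\to\infty$. If $k$ is stable with value $h_k$, then $\sum_sk_sg(t_s)=0$ by \eqref{eq:dictionary}, so $k\cdot z=\psi\big(\sum_sk_sg(t_s)\big)=0$, and the $k$-th term is eventually equal to $\hat\Lambda(k)|\hat u(h_k)|^2\ge0$. If $k$ is not stable, apply \eqref{eq:escape} to the finite sets $\{h:|\hat u(h)|^2\ge\rho\}$: the $k$-th term tends to $0$. The terms are dominated by the summable family $\hat\Lambda(k)$, so
\[
\lim I(b)=\sum_{k\text{ stable}}\hat\Lambda(k)|\hat u(h_k)|^2\ \ge\ \hat\Lambda(0)\,\mu(U)^2>0,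
\]
where we kept the term $k=0$, which is stable with value $0$.

\emph{The coloring.} Fix $b$ with $I(b)>0$. The integrand is positive somewhere, so there are $\chi,\chi'\in U$ with
\[
\|\chi(f(b_s))-\chi'(f(b_s))-\psi(g(t_s))\|\le\delta\qquad(s\in\mathcal{P}_r).
\]
Let $\kappa_1,\kappa_2$ be colorings for $\chi,\chi'$ from Lemma~\ref{lem:uniform}, and give $t_i$ the color $(\kappa_1(b_i),\kappa_2(b_i))$, one of $K=N^2$ colors. If $t_s$ is balanced, then $b_s$ is balanced for the product coloring, which refines $\kappa_1$ and $\kappa_2$. Hence $\|\psi(g(t_s))\|\le\varepsilon+\varepsilon+\delta$.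
\end{proof}

From here until Section~\ref{sec:hom} we use only three properties of $A$: it is countable, the order automorphisms of $\mathbb{Q}$ act on it compatibly with $g$, and Lemma~\ref{lem:transfer} holds.

\section{Second differences}\label{sec:second}

\subsection{Chains}
The group $A$ may have torsion, so linear independence is the wrong notion. The following weaker one suffices. A sequence $E_1,\dots,E_L$ in $A$ is a \emph{chain} if $E_l\notin\langle E_1,\dots,E_{l-1}\rangle$ for each $l\le L$; for $l=1$ this means $E_1\ne0$.

\begin{lemma}\label{lem:chain}
If $E_1,\dots,E_L$ is a chain, then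
$\lambda\{\psi\in Y:\|\psi(E_l)\|\le\frac1{12}\text{ for all }l\le L\}\le2^{-L}$.
\end{lemma}

\begin{proof}
We induct on $L$; the case $L=0$ is trivial. Let $A'=\langle E_1,\dots,E_{L-1}\rangle$, let $W$ be the set of $\psi$ with $\|\psi(E_l)\|\le\frac1{12}$ for all $l<L$, and let $D$ be the set of $\psi$ with $\|\psi(E_L)\|\le\frac1{12}$. Let $Q$ be the closed subgroup of $Y$ of characters vanishing on $A'$, with Haar measure $\nu$. For $\theta\in Q$, translation by $\theta$ preserves $\lambda$ and $W$. Averaging over $\theta$ and using Fubini's theorem,
\[
\lambda(W\cap D)=\int_Q\!\int_Y1_W(\psi+\theta)\,1_D(\psi+\theta)\,d\lambda(\psi)\,d\nu(\theta)=\int_W\nu\{\theta\in Q:\psi+\theta\in D\}\,d\lambda(\psi).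
\]
The image $T_0$ of $Q$ under $\theta\mapsto\theta(E_L)$ is a closed subgroup of $\mathbb{T}$, nontrivial by (F1) because $E_L\notin A'$, and $\nu$ is carried to the Haar measure of $T_0$. So the inner measure is the proportion of the coset $\psi(E_L)+T_0$ that lies in the closed arc $\|z\|\le\frac1{12}$ of length $\frac16$. We use (F3). If $T_0=\mathbb{T}$, the proportion is $\frac16$. If $T_0=\frac1l\mathbb{Z}/\mathbb{Z}$ with $l\ge2$, the coset consists of $l$ points with spacing $\frac1l$, of which at most $\lfloor l/6\rfloor+1$ lie in the arc. The proportion is at most $\frac12$ for $l=2$, and at most $\frac16+\frac1l\le\frac12$ for $l\ge3$. Hence $\lambda(W\cap D)\le\frac12\lambda(W)\le2^{-L}$.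
\end{proof}

\subsection{Second differences vanish in the limit group}
Let $L$ be a linear order, $G$ an abelian group, and $\gamma\colon[L]^m\to G$ a map. We write $\gamma(c,x)$ for $\gamma(c\cup\{x\})$ and $\gamma(c,x,y)$ for $\gamma(c\cup\{x,y\})$. A \emph{second difference} of $\gamma$ is an element
\begin{equation}\label{eq:second}
\gamma(c,x,y)-\gamma(c,x',y)-\gamma(c,x,y')+\gamma(c,x',y'),
\end{equation}
where $c\in[L]^{m-2}$, $x<x'<y<y'$, and no point of $c$ lies in $[x,x']$ or in $[y,y']$. Its \emph{type} is the pair $(i,j)$, $1\le i<j\le m$, of positions of $x$ and $y$ in $c\cup\{x,y\}$. The type determines the positions of $x,x',y,y'$ in the set $c\cup\{x,x',y,y'\}$, namely $i$, $i+1$, $j+1$, $j+2$. For $\gamma=g$, any two second differences of the same type are therefore related by some $\sigma_*$, so they are all zero or all nonzero.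

\begin{lemma}\label{lem:second}
All second differences of $g$ vanish.
\end{lemma}

\begin{proof}
Suppose that those of type $(i,j)$ are nonzero. Let $\ell\ge2$, let $P\subset\mathbb{Q}$ have $K(2\ell+m-2)$ points, and let $\kappa\colon P\to\{1,\dots,K\}$ be a coloring. Some color occurs on a set $T$ of $2\ell+m-2$ points. In increasing order, cut $T$ into $i-1$ points, then $x_0<\dots<x_{\ell-1}$, then $j-i-1$ points, then $y_0<\dots<y_{\ell-1}$, then $m-j$ points. Let $c$ be the set of the $m-2$ points other than the $x_u$ and $y_v$, write $G(x,y)=g(c,x,y)$, and put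
\[
E_{uv}=G(x_u,y_v)-G(x_0,y_v)-G(x_u,y_0)+G(x_0,y_0)\qquad(1\le u,v\le\ell-1).
\]

\emph{In lexicographic order the $E_{uv}$ form a chain.} Suppose that
\[
E_{uv}=\sum_{u'<u}\sum_{v'}n_{u'v'}E_{u'v'}+\sum_{v'<v}n_{uv'}E_{uv'}
\]
with integer coefficients. Move $x_u$ to a point $\tilde x>x_u$ below the next point of $T$, and subtract. The elements $E_{u'v'}$ with $u'<u$ do not involve $x_u$ and cancel, while each $E_{uw}$ contributes
\[
F_w=G(x_u,y_w)-G(\tilde x,y_w)-G(x_u,y_0)+G(\tilde x,y_0).
\]
So $F_v=\sum_{1\le v'<v}n_{uv'}F_{v'}$. Now move $y_v$ to a point $\tilde y>y_v$ such that $(y_v,\tilde y]$ contains no point of $T$, fixing the other points of $T\cup\{\tilde x\}$, and subtract again. The right side does not involve $y_v$ and cancels. What remains is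
\[
G(x_u,y_v)-G(\tilde x,y_v)-G(x_u,\tilde y)+G(\tilde x,\tilde y)=0,
\]
a vanishing second difference of type $(i,j)$. This contradiction proves the chain property.

\emph{The count.} Let $Y_\kappa$ be the closed set of $\psi\in Y$ with $\|\psi(g(s))\|\le2\varepsilon$ for all $\kappa$-balanced $s\in[P]^m$. Each $E_{uv}$ is a signed sum of four elements $g(s)$ with $s$ monochromatic of size $m=2n$, hence balanced. So $\|\psi(E_{uv})\|\le8\varepsilon\le\frac1{12}$ for $\psi\in Y_\kappa$, and $\lambda(Y_\kappa)\le2^{-(\ell-1)^2}$ by Lemma~\ref{lem:chain}. By Lemma~\ref{lem:transfer}, the sets $Y_\kappa$ cover $Y$ as $\kappa$ ranges over the colorings of $P$. Thus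
\[
1\le K^{K(2\ell+m-2)}\,2^{-(\ell-1)^2},
\]
which is false for large $\ell$.
\end{proof}

\subsection{Additivity}
Vanishing second differences make $\gamma(a)$ additive in the positions of $a$. We need this for $g$ on $\mathbb{Q}$ and later for $f$ on a tail of $S$, so we prove it once for both. For a finite nonempty $Z\subseteq L$, an \emph{$i$-context} for $Z$ is a set $c\in[L]^{m-1}$ with $i-1$ points below $\min Z$ and $m-i$ points above $\max Z$. Then each $x\in Z$ is the $i$-th point of $c\cup\{x\}$.

\begin{lemma}\label{lem:additive}
Let $L$ be a linear order without largest element, let $L^\circ$ be the set of points of $L$ with at least $m-1$ points below them, and let $\gamma\colon[L]^m\to G$ have vanishing second differences. Let $1\le i\le m$.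
\begin{enumerate}
\item[(a)] For $x,y\in L^\circ$, the \emph{increment} $\partial_i\gamma(x,y)=\gamma(c,x)-\gamma(c,y)$ does not depend on the $i$-context $c$ for $\{x,y\}$.
\item[(b)] $\partial_i\gamma(x,y)+\partial_i\gamma(y,z)=\partial_i\gamma(x,z)$ for all $x,y,z\in L^\circ$. In particular $\partial_i\gamma(x,x)=0$ and $\partial_i\gamma(y,x)=-\partial_i\gamma(x,y)$.
\item[(c)] $\gamma(a)-\gamma(b)=\sum_{i=1}^m\partial_i\gamma(a_i,b_i)$ for all $a,b\in[L^\circ]^m$.
\end{enumerate}
\end{lemma}

\begin{proof}
Every finite nonempty $Z\subseteq L^\circ$ has an $i$-context, by the definition of $L^\circ$ and since $L$ has no largest element.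

(a) The case $x=y$ is trivial, and exchanging $x$ and $y$ changes the sign, so let $x<y$. Call the replacement of a point $z\in c$ by a point $z'\ne z$ a \emph{step} if $z,z'$ are both below $x$ or both above $y$ and no point of $c_0=c\setminus\{z\}$ lies in the closed interval between them. A step changes $\gamma(c,x)-\gamma(c,y)$ by
\[
\gamma(c_0,z',x)-\gamma(c_0,z',y)-\gamma(c_0,z,x)+\gamma(c_0,z,y),
\]
which is, up to sign, a second difference \eqref{eq:second} formed with the pairs $\{z,z'\}$ and $\{x,y\}$, and hence $0$. Let $c,c'$ be two $i$-contexts, and let $z_1<\dots<z_{i-1}$ be the $i-1$ smallest points of $c\cup c'$. The $l$-th point $c_l$ of $c$ satisfies $z_l\le c_l<x$ for $l\le i-1$. Replace $c_1$ by $z_1$, then $c_2$ by $z_2$, and so on. When $c_l$ is replaced, the points $z_1,\dots,z_{l-1}$ lie below $z_l$ and the points $c_{l+1},\dots$ lie above $c_l$, so each replacement is a step or does nothing. In the reversed order, the upper points of $c$ are replaced, starting from the top, by the $m-i$ largest points of $c\cup c'$. The same procedure applied to $c'$ ends at the same context.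

(b) An $i$-context $c$ for $\{x,y,z\}$ is an $i$-context for each pair, and the identity reads $(\gamma(c,x)-\gamma(c,y))+(\gamma(c,y)-\gamma(c,z))=\gamma(c,x)-\gamma(c,z)$.

(c) Choose $d\in[L]^m$ with $d_1>\max(a_m,b_m)$; then $d\subseteq L^\circ$. The set $\{a_1,\dots,a_{i-1},d_{i+1},\dots,d_m\}$ is an $i$-context for $\{a_i,d_i\}$, so
\[
\gamma(\{a_1,\dots,a_i,d_{i+1},\dots,d_m\})-\gamma(\{a_1,\dots,a_{i-1},d_i,\dots,d_m\})=\partial_i\gamma(a_i,d_i).
\]
Summing over $i$ gives $\gamma(a)-\gamma(d)=\sum_i\partial_i\gamma(a_i,d_i)$. Subtract the same formula for $b$ and use (b).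
\end{proof}

For $L=\mathbb{Q}$ we have $L^\circ=\mathbb{Q}$, and we put $\Delta_i=\partial_ig$. Order automorphisms map contexts to contexts, so $\sigma_*\Delta_i(x,y)=\Delta_i(\sigma x,\sigma y)$.

\section{Relations among the increments}\label{sec:relations}

We now follow Example~\ref{ex:linear}. The count of Lemma~\ref{lem:second} is no longer available: a function of two points that satisfies the identity in Lemma~\ref{lem:additive}(b) yields on $M$ points chains of length at most $M-1$, too short to beat $K^M$ colorings. Instead we find, for each $\psi$, an interval on which the required estimate holds for \emph{all} pairs of points, whatever their colors. Then only the intervals have to be counted, and there are countably many of them.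

\begin{lemma}\label{lem:interval}
Let $E\colon\mathbb{Q}\times\mathbb{Q}\to A$ be a sum of some of the functions $\Delta_i$. Suppose that for each $\psi\in Y$ there is a nonempty open interval $J$ of $\mathbb{Q}$ with rational endpoints such that $\|\psi(E(x,y))\|\le\frac1{12}$ for all $x<y$ in $J$. Then $E$ vanishes identically.
\end{lemma}

\begin{proof}
Like the $\Delta_i$, the function $E$ satisfies the identities of Lemma~\ref{lem:additive}(b) and $\sigma_*E(x,y)=E(\sigma x,\sigma y)$. If $E(x,y)=0$ for one pair $x<y$, then this holds for all pairs $x<y$, and $E$ vanishes identically by antisymmetry. So suppose that $E(x,y)\ne0$ for all $x<y$. Fix $J$ and points $x_0<x_1<\cdots$ in $J$. If $E(x_0,x_l)=\sum_{1\le l'<l}n_{l'}E(x_0,x_{l'})$ for some $l\ge1$, move $x_l$ to some $\tilde x>x_l$, fixing $x_0,\dots,x_{l-1}$, and subtract. This gives $0=E(x_0,x_l)-E(x_0,\tilde x)=-E(x_l,\tilde x)$, a contradiction. Hence $E(x_0,x_1),\dots,E(x_0,x_L)$ is a chain for every $L$, and by Lemma~\ref{lem:chain} the closed set of $\psi$ for which $J$ works has measure at most $2^{-L}$ for every $L$. Thus $Y$ is a countable union of null sets,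 which is absurd.
\end{proof}

\begin{proposition}\label{prop:relations}
If $I\subseteq\{1,\dots,m\}$ has $n$ elements, then $\sum_{i\in I}\Delta_i$ vanishes identically.
\end{proposition}

\begin{proof}
Let $\psi\in Y$ and take $\kappa$ from Lemma~\ref{lem:transfer}. Among the nonempty open intervals with rational endpoints choose $J$ with the smallest number of colors. Every nonempty open subinterval of $J$ contains one with rational endpoints, which by minimality shows all the colors of $J$. So the colors of $J$ interlace: for any colors $c_1,\dots,c_l$ occurring in $J$, every nonempty open subinterval of $J$ contains points $a_1<\dots<a_l$ with $\kappa(a_i)=c_i$, one in each of $l$ consecutive smaller intervals.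

\emph{Equal colors.} If $x,y\in J$ have the same color, then
\begin{equation}\label{eq:same}
\|\psi(\Delta_i(x,y))\|\le4\varepsilon\qquad(1\le i\le m).
\end{equation}
To see this, choose an $i$-context $c\subset J$ for $\{x,y\}$ of that color. The sets $c\cup\{x\}$ and $c\cup\{y\}$ are monochromatic of size $m$, hence balanced, and $\Delta_i(x,y)=g(c,x)-g(c,y)$.

\emph{Arbitrary colors.} Let $x<y$ in $J$. Put $p_i=y$ for $i\in I$ and $p_i=x$ for $i\notin I$. Choose $a,b\in[J]^m$ with $\kappa(a_i)=\kappa(p_i)$ and $\kappa(b_i)=\kappa(x)$ for all $i$. The set $b$ is monochromatic. The set $a$ is monochromatic or has $n$ points of each of two colors, because $I$ and its complement both have $n$ elements; this is where $m=2n$ is used. So $a$ and $b$ are balanced, and $\|\psi(g(a)-g(b))\|\le4\varepsilon$. By Lemma~\ref{lem:additive}(b),(c),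
\[
g(a)-g(b)=\sum_{i=1}^m\Delta_i(a_i,p_i)+\sum_{i=1}^m\Delta_i(p_i,x)+\sum_{i=1}^m\Delta_i(x,b_i).
\]
The middle sum is $\sum_{i\in I}\Delta_i(y,x)=-\sum_{i\in I}\Delta_i(x,y)$, and \eqref{eq:same} applies to each of the $2m$ terms of the other two sums. Therefore
\[
\Big\|\psi\Big(\sum_{i\in I}\Delta_i(x,y)\Big)\Big\|\le4\varepsilon+2m\cdot4\varepsilon=\frac1{12}.
\]
Lemma~\ref{lem:interval} finishes the proof.
\end{proof}

\begin{corollary}\label{cor:equal}
We have $\Delta_i=\Delta_1$ for all $i\le m$, and $n\Delta_1=0$.
\end{corollary}

\begin{proof}
Let $i\ne j$. Since $2n-2\ge n-1$, there is a set $I_0\subseteq\{1,\dots,m\}\setminus\{i,j\}$ with $n-1$ elements. Subtracting the relations of Proposition~\ref{prop:relations} for $I_0\cup\{i\}$ and $I_0\cup\{j\}$ gives $\Delta_i=\Delta_j$. The proposition then reads $n\Delta_1=0$.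
\end{proof}

\section{The homomorphism}\label{sec:hom}

By \eqref{eq:dictionary}, a relation in $A$ says only that a combination of values of $f$ is constant on a tail of $S$, and the tail depends on the relation. Both points are harmless now. Finitely many relations suffice, so one tail serves; and each constant $d$ but the last satisfies $d=2d$, while the last is determined by continuity at $0$.

\begin{proof}[Proof of Proposition~\ref{prop:2n}]
\emph{The finitely many relations.} For each type $(i,j)$ there is a vector $k^{ij}\in\mathbb{Z}^{\mathcal{P}_{m+2}}$ such that the second differences of $f$ of type $(i,j)$ are the elements $f_{k^{ij}}(b)$, $b=c\cup\{x,x',y,y'\}$, and those of $g$ are the corresponding combinations in $A$. By Lemma~\ref{lem:second} and \eqref{eq:dictionary}, $k^{ij}$ is stable with some value $d_{ij}$.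

Next, for a set $\{u_1<\dots<u_{m-1}<x<y<v_1<\dots<v_{m-1}\}$ of $2m$ points in a linear order, $c^i=\{u_1,\dots,u_{i-1},v_1,\dots,v_{m-i}\}$ is an $i$-context for $\{x,y\}$. In $\mathbb{Q}$, Corollary~\ref{cor:equal} gives
\[
\big(g(c^i,x)-g(c^i,y)\big)-\big(g(c^1,x)-g(c^1,y)\big)=0,\qquad n\big(g(c^1,x)-g(c^1,y)\big)=0 .
\]
By \eqref{eq:dictionary}, the same combinations with $f$ in place of $g$ are equal to constants $d_i$ $(1\le i\le m)$ and $d$ on the $2m$-element subsets of a tail of $S$. Choose one tail $L=S_{\ge q}$ on which all these finitely many combinations are constant.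

\emph{Second differences of $f$ vanish on $L$.} Take $c\in[L]^{m-2}$ and $x<x'<x''<y<y'$ in $L$ with no point of $c$ in $[x,x'']$ or $[y,y']$, and with $x,y$ in positions $i,j$ of $c\cup\{x,y\}$. In the sum of the second differences \eqref{eq:second} for the pairs $x<x'$ and $x'<x''$, the terms with $x'$ cancel, and the second difference for $x<x''$ remains. All three have type $(i,j)$, so $2d_{ij}=d_{ij}$ and $d_{ij}=0$.

\emph{Increments of $f$.} Lemma~\ref{lem:additive} applies to $f$ on $L$. Let $S^*=L^\circ$, which is $L$ without its first $m-1$ elements, and let $D_i=\partial_if$ on $S^*\times S^*$. For $x<y$ in $S^*$ there are $m-1$ points of $L$ below $x$ and $m-1$ points above $y$, so $x,y$ are the two middle points of a $2m$-element subset of $L$. Hence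
\[
D_i(x,y)-D_1(x,y)=d_i,\qquad nD_1(x,y)=d\qquad(x<y\text{ in }S^*).
\]
Adding these equations for the pairs $(x,y)$ and $(y,z)$ with $x<y<z$ and using Lemma~\ref{lem:additive}(b), we get $2d_i=d_i$ and $2d=d$. So $d_i=d=0$, and by antisymmetry $D_i=D_1$ and $nD_1=0$ on all of $S^*\times S^*$.

\emph{The homomorphism.} Let $x_0=\min S^*$. Put $w(x)=D_1(x,x_0)\in H[n]$ for $x\in S^*$ and $w(x)=0$ for $x\notin S^*$. As $nw(x)=0$, there is a homomorphism $\varphi\colon V\to H[n]$ with $\varphi(e_x)=w(x)$. For $x,y\in S^*$ we have $D_1(x,y)=D_1(x,x_0)-D_1(y,x_0)=w(x)-w(y)$. By Lemma~\ref{lem:additive}(c), for $a,b\in[S^*]^m$,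
\[
f(a)-f(b)=\sum_{i=1}^mD_i(a_i,b_i)=\sum_{i=1}^m\big(w(a_i)-w(b_i)\big)=\varphi(e_a)-\varphi(e_b).
\]
So $(\Phi-\varphi)(e_a)$ is a constant $h\in H$ for $a\in[S^*]^m$.

\emph{The last constant.} The map $\Phi-\varphi$ is continuous at $0$ with value $0$, and by Lemma~\ref{lem:closure} with $r=2n$ and $P=S^*$, every neighborhood of $0$ in $V^{\#}$ contains some $e_a$ with $a\in[S^*]^{m}$. Hence every neighborhood of $0$ in $H^{\#}$ contains $h$, and $h=0$ because $H^{\#}$ is Hausdorff. The proposition holds with the set $S^*$ and the homomorphism $\varphi$.
\end{proof}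

Together with the deduction in Section~\ref{sec:prelim}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{cross}
\emph{A class of abelian groups defined by continuous cross sections in the Bohr topology},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.rmjm/1181070026}.

\end{thebibliography}
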